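# Graphs in which every bisection has a vertex of large excess

## 1. Two theorems on balanced cuts

All graphs are finite and simple, and $d_G(v)$ is the degree of $v$ in $G$. A *bisection* $H$ of $G$ consists of all vertices of $G$ and all edges of $G$ between the two sides of a partition of $V(G)$ into parts whose sizes differ by at most $1$.

**Theorem 1.** Let $N$ be the disjoint union of cliques $K_3, K_5, K_{11}$ (so $|N|=19$). Let $X$ be an independent set of odd size $x\ge 21$, and let $G$ be obtained from $N\cup X$ by joining every vertex of $N$ to every vertex of $X$. Then $G$ (with $n=x+19$ vertices; $n=40$ for $x=21$) has no bisection $H$ with $d_H(v)\le\lceil (d_G(v)+1)/2\rceil$ for all $v$.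

**Theorem 2.** Let $T\ge1$ and $s$ be integers with $(2T+1)^2\le 2^s-2$. Put
$$m=2^s-1,\qquad \tau=2T+1,\qquad B=2m\tau .$$
For every integer $n\ge n_0:=B(2^m-1)+m$ there is a graph $G$ on $n$ vertices such that every bisection $H$ of $G$ has

1. a vertex $v$ with $2d_H(v)-d_G(v)\ge T$, and
2. a vertex $u$ with $2d_H(u)-d_G(u)\le -T$.

**Corollary 3.** For all sufficiently large $n$ there is an $n$-vertex graph $G$ such that every bisection $H$ has a vertex $v$ with $d_H(v)\ge \frac{d_G(v)}2+\frac1{10}\sqrt{\log_2 n}$ and a vertex $u$ with $d_H(u)\le \frac{d_G(u)}2-\frac1{10}\sqrt{\log_2 n}$. In particular, for every constant $C$, neither "every graph has a bisection with $d_H\le d_G/2+C$ everywhere" nor "every graph has a bisection with $d_H\ge d_G/2-C$ everywhere" is true.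

The question behind these statements comes from "On balanced bipartitions of graphs" (doi:10.1016/j.akcej.2020.01.001), and it asks for a proof or a disproof of the following.

**Conjecture 1.** Every graph $G$ has a bisection $H$ such that $d_H(v)\le\lceil (d_G(v)+1)/2\rceil$ for all $v\in V(G)$.

In plain words: can we always split the vertices into two equal halves so that no vertex sends noticeably more than half of its edges to the other half? Theorem 1 says no, with one explicit graph for each even $n\ge 40$. Theorem 2 and its corollary say that replacing the conjectured bound by $d_G(v)/2+C$ does not help, whatever the constant $C$.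

## 2. Excess, and the bound on small examples

**Definition (bisection).** A subgraph $H$ of $G$ is a bisection of $G$ if there is a partition $V(G)=V_1\cup V_2$ with $\big||V_1|-|V_2|\big|\le1$ such that $V(H)=V(G)$ and $E(H)=\{uv\in E(G): u\in V_1,\ v\in V_2\}$.

So $d_H(v)$ counts the neighbours of $v$ on the other side. For example, the 4-cycle has two kinds of bisection. If the parts are the two pairs of opposite vertices, then $d_H=2$ everywhere; if they are two pairs of adjacent vertices, then $d_H=1$ everywhere.

**Definition (excess).** For a bisection $H$ of $G$, the excess of $v$ is $e(v)=2d_H(v)-d_G(v)$: the number of neighbours across minus the number of neighbours on the same side.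

In the 4-cycle, the first bisection has excess $2$ everywhere and the second has excess $0$ everywhere.

Clearly $e(v)\equiv d_G(v) \pmod 2$. If $d_G(v)$ is even, then $\lceil(d_G(v)+1)/2\rceil=d_G(v)/2+1$, so the conjectured bound says $e(v)\le 2$. If $d_G(v)$ is odd, it says $d_H(v)\le (d_G(v)+1)/2$, that is $e(v)\le1$; since $e(v)$ is then odd, this is the same as $e(v)\le2$. Hence
$$\text{Conjecture 1 asks for a bisection with } e(v)\le 2 \text{ for every } v. \tag{1}$$

The balance condition carries all the difficulty: without it we could take $V_2=\emptyset$ and have $d_H=0$ everywhere. Here are some cases by hand.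

**Complete graphs.** In $K_{2k}$ every vertex has $d_H=k$ and $d_G=2k-1$, so $e=1$. In $K_{2k+1}$ with $k\ge1$ the parts have $k$ and $k+1$ vertices, and a vertex in the smaller part has $d_H=k+1$, $d_G=2k$, so $e=2$. The bound holds, and here $e=2$ cannot be avoided.

**Stars.** In $K_{1,r}$ with $r\ge 2$ a leaf has degree $1$, so its excess is at most $1$. The centre has $d_H$ equal to the size of the part that does not contain it, which is at most $\lceil (r+1)/2\rceil$. Every bisection works.

**A clique and isolated vertices.** Take $K_4$ and two isolated vertices, so $n=6$. Splitting the clique as $2+2$ and separating the isolated vertices gives every clique vertex $d_H=2$, $d_G=3$, so $e=1$. The bound holds again.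

Theorem 2 in this language: every bisection of the graph $G$ constructed there has a vertex with $e\ge T$ and a vertex with $e\le -T$. For $T=3$ the hypothesis $49\le 2^s-2$ allows $s=6$. Then $m=63$, $\tau=7$, $B=882$, and by (1) the conjecture fails for every $n\ge 882(2^{63}-1)+63$, of either parity. Theorem 1 covers only even $n$, but starts at $n=40$.

## 3. Minimum bisections and the swap inequality

If one hopes to prove Conjecture 1, the natural move is to choose a bisection with as few edges as possible and to use local changes. Moving a vertex $v$ alone to the other side changes the number of cut edges by $d_G(v)-2d_H(v)=-e(v)$, but it destroys the balance. So we swap $u\in V_1$ with $v\in V_2$. The change is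
$$-e(u)-e(v)+2\,[uv\in E(G)],$$
where $[\cdot]$ is $1$ if the statement inside is true and $0$ otherwise. The last term is there because an edge $uv$ is cut before and after the swap, while each of the two single moves counts it as lost. In a minimum bisection no swap decreases the cut, so
$$e(u)+e(v)\le 2\,[uv\in E(G)]\le 2\qquad\text{for all } u\in V_1,\ v\in V_2. \tag{2}$$

This bounds sums of two excesses, and we need to bound each one. A very large excess on one side is permitted by (2) as long as every excess on the other side is very negative, and this does happen. Take $K_q$ with $q\ge4$ and $q-2$ isolated vertices, so $n=2q-2$ and each part has $q-1$ vertices. Splitting the clique as $a+(q-a)$ with $1\le a\le q-1$ cuts $a(q-a)$ edges, and this is smallest for $a=1$ or $a=q-1$. In the minimum bisection a single clique vertex $u$ is cut off from the rest of the clique: $d_H(u)=d_G(u)=q-1$, so $e(u)=q-1\ge3$. Each other clique vertex has $e=2-(q-1)=3-q$, so (2) holds, with equality. For $q=4$ this is the last example of Section 2, which has a perfectly good bisection that is not the minimum one.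

So (2) does not prove the conjecture. The example points to what matters instead: a large set of vertices with identical neighbourhoods, and whether that set lies in one part or meets both.

## 4. Three cliques joined to an independent set

We prove Theorem 1. The vertices of $X$ all have the same neighbourhood $N$. If $X$ meets both parts, then $N$ must look acceptable both from $V_1$ and from $V_2$, so $N$ is split almost evenly. The cliques in $N$ are then chosen so that they cannot realise this split.

Suppose that $V_1\cup V_2$ gives a bisection $H$ with $d_H(v)\le\lceil(d_G(v)+1)/2\rceil$ for all $v$.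

**Step 1: $X$ meets both parts.** The number $n=x+19$ is even, so $|V_1|=|V_2|=(x+19)/2$, which is less than $x$ because $x\ge21$. Neither part can contain $X$.

**Step 2: $X$ forces the split of $N$ to be $10+9$.** A vertex of $X$ has neighbourhood exactly $N$ and degree $19$, so it has at most $\lceil 20/2\rceil=10$ neighbours across. A vertex of $X\cap V_1$ gives $|N\cap V_2|\le10$, and a vertex of $X\cap V_2$ gives $|N\cap V_1|\le 10$. As $|N|=19$, one of these numbers is $10$ and the other is $9$. By symmetry let $|N\cap V_1|=10$ and $|N\cap V_2|=9$. Then
$$|X\cap V_1|=\frac{x+19}2-10=\frac{x-1}2,\qquad |X\cap V_2|=\frac{x+1}2 .$$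

**Step 3: each clique has only three possible imbalances.** Let $p\in\{3,5,11\}$, and let $K_p$ have $a$ vertices in $V_1$ and $b=p-a$ in $V_2$. Its vertices have degree $p-1+x$. This is odd, so they have at most $\frac{p+x}2$ neighbours across.

- If $a>0$, a vertex of $K_p\cap V_1$ has $b+\frac{x+1}2$ neighbours across, so $b\le\frac{p-1}2$.
- If $b>0$, a vertex of $K_p\cap V_2$ has $a+\frac{x-1}2$ neighbours across, so $a\le\frac{p+1}2$.

If $a,b>0$, both hold, and $a+b=p$ forces $a=\frac{p+1}2$, $b=\frac{p-1}2$. If $b=0$ then $a-b=p$, and if $a=0$ then $a-b=-p$. So $\delta_p:=a-b$ lies in $\{1,p,-p\}$, with $\delta_p=1$ when $K_p$ meets both parts.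

**Step 4: the imbalances cannot add up.** By Step 2, $\delta_3+\delta_5+\delta_{11}=10-9=1$. Count the cliques that meet both parts.

- Three: the sum is $3$.
- Two: the sum is $2\pm p\in\{5,-1,7,-3,13,-9\}$.
- One: the sum is $1\pm p\pm q$ with $p\ne q$, and this is not $1$ because $\pm p\pm q\ne 0$.
- None: the sum is one of $\pm3\pm5\pm11$, that is, in $\{\pm19,\pm13,\pm9,\pm3\}$.

The sum is never $1$. This contradiction proves Theorem 1. $\blacksquare$

For any even $n\ge40$ take $x=n-19$, which is odd and at least $21$. So Conjecture 1 is false.

**Why these three cliques.** With a single clique $N=K_{19}$ and $x=21$ the bound can be met: put $10$ clique vertices and $10$ vertices of $X$ in $V_1$, the other $9$ and $11$ in $V_2$. Vertices of $X$ have $9$ or $10\le10$ neighbours across, and clique vertices have $9+11=20$ or $10+10=20$, while the bound for them is $\lceil 40/2\rceil=20$. The sizes matter too. For $K_3,K_5,K_9$ and odd $x\ge19$ we have $-3-5+9=1$. Put $K_9$ and $\frac{x-1}2$ vertices of $X$ in $V_1$, and $K_3$, $K_5$ and $\frac{x+1}2$ vertices of $X$ in $V_2$. Each part has $\frac{x+17}2$ vertices. Vertices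 of $X$ have degree $17$ and at most $9$ neighbours across, within the bound $9$. Clique vertices have at most $\frac{x+1}{2}$ neighbours across, within the bound $\frac{p+x}2$. So $11$ cannot be replaced by $9$.

In this proof the cliques may lie inside one part, and arithmetic deals with that. To push the excess to an arbitrary $T$, we shall force every class of twins to meet both parts.

## 5. Classes of twins as tests

**Definition (class graph).** Let $M$ be a symmetric $0/1$ matrix indexed by $1,\dots,m$, and let $X_1,\dots,X_m$ be disjoint nonempty sets. The class graph has vertex set $X_1\cup\dots\cup X_m$. For $i\neq j$, all edges between $X_i$ and $X_j$ are present if $M_{ij}=1$ and none if $M_{ij}=0$. The set $X_i$ is a clique if $M_{ii}=1$ and independent if $M_{ii}=0$.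

The graph of Theorem 1 is an example with four classes: three cliques and $X$, where the row of $X$ in $M$ is $1,1,1,0$.

Given a bisection with parts $V_1,V_2$, put $\sigma_v=1$ for $v\in V_1$ and $\sigma_v=-1$ for $v\in V_2$, and
$$\Delta_j=\sum_{v\in X_j}\sigma_v,\qquad R_a=\sum_{j} M_{aj}\Delta_j,\qquad S=\sum_j\Delta_j .$$
Then $|\Delta_j|\le |X_j|$, with equality exactly when $X_j$ lies in one part; also $\Delta_j\equiv|X_j| \pmod 2$, and $|S|\le1$ because the cut is balanced.

For $v\in X_a$, a neighbour $w$ on the same side has $\sigma_v\sigma_w=1$ and one across has $\sigma_v\sigma_w=-1$. The neighbourhood of $v$ is the union of the $X_j$ with $M_{aj}=1$, with $v$ itself removed if $M_{aa}=1$. Hence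
$$-e(v)=d_G(v)-2d_H(v)=\sum_{w\in N_G(v)}\sigma_v\sigma_w=\sigma_v\big(R_a-M_{aa}\sigma_v\big)=\sigma_vR_a-M_{aa}. \tag{3}$$

**Lemma 4 (a split class is a two-sided test).** Let $T\ge1$ be an integer. Suppose that $e(v)\le T-1$ for all $v$, or that $e(v)\ge-(T-1)$ for all $v$. If $X_a$ meets both $V_1$ and $V_2$, then $|R_a|\le T$, and hence $|S-2R_a|\le 2T+1$.

*Proof.* Apply (3) to a vertex of $X_a$ with $\sigma_v=1$ and to one with $\sigma_v=-1$. In the first case $\pm R_a-M_{aa}\ge-(T-1)$ for both signs, so $|R_a|\le T-1-M_{aa}\le T-1$. In the second case $\pm R_a-M_{aa}\le T-1$ for both signs, so $|R_a|\le T-1+M_{aa}\le T$. Finally $|S-2R_a|\le1+2T$. $\blacksquare$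

The hypotheses are one-sided bounds on the excess, but the conclusion is two-sided, because the class has vertices on both sides. This is why Theorem 2 can give conclusions 1 and 2 at the same time.

**What $M$ should be.** Suppose for the moment that every class is split, and that the class sizes are odd, so that every $\Delta_j$ is odd. Lemma 4 says that the vector $(S-2R_a)_a$ has small entries, and we want this to be impossible. The identity matrix (disjoint odd cliques) is useless here: $R_a=\Delta_a$, and all entries can be $\pm1$. We want a matrix that enlarges every vector of odd integers. Since $S-2R_a=\sum_j(1-2M_{aj})\Delta_j$, the matrix that acts on $\Delta$ has entries $\pm1$, and if its columns are orthogonal, it multiplies the Euclidean norm by the square root of its size. This suggests the following matrix.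

**Notation (integers as sets).** Let $m=2^s-1$. Identify each integer $0\le j\le m$ with the set of positions of the $1$'s in its binary expansion, a subset of $\{0,\dots,s-1\}$. So $|j|$, $a\cap j$, $b\subseteq j$ make sense. For instance $5=\{0,2\}$, $6=\{1,2\}$, $5\cap6=\{2\}$, and $0=\emptyset$. We shall often use that $a\subseteq b$ implies $a\le b$. Put
$$h_a(j)=(-1)^{|a\cap j|},\qquad M_{aj}=\frac{1-h_a(j)}2=\begin{cases}1&|a\cap j|\text{ odd},\\0&|a\cap j|\text{ even.}\end{cases}$$
For $s=2$ the matrix $(h_a(j))$, with rows and columns indexed by $0,1,2,3$, is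
$$\begin{pmatrix}1&1&1&1\\1&-1&1&-1\\1&1&-1&-1\\1&-1&-1&1\end{pmatrix}.$$

We recall two standard facts. For a finite set $A$,
$$\sum_{c\subseteq A}(-1)^{|c|}=[A=\emptyset], \tag{4}$$
since for $A\neq\emptyset$, adding or removing a fixed element of $A$ pairs terms of opposite sign. Secondly, for $0\le j,j'\le m$,
$$\sum_{a=0}^{m}h_a(j)h_a(j')=2^s\,[j=j'] . \tag{5}$$
Indeed $|a\cap j|+|a\cap j'|$ has the parity of $|a\cap D|$, where $D$ is the symmetric difference of $j$ and $j'$. If $D=\emptyset$ every term is $1$. If $D\ne\emptyset$, adding to $a$ or removing from $a$ a fixed element of $D$ pairs terms of opposite sign.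

There is no class $X_0$, and we set $\Delta_0=0$. With this convention, for $1\le a\le m$,
$$\sum_{j=0}^m h_a(j)\Delta_j=S-2R_a,\qquad\text{and for }a=0\text{ the sum is } S . \tag{6}$$
So the balance condition $|S|\le1$ is the test of row $0$, and it comes for free.

**Where classes of equal size fail.** Everything depends on the classes being split, and for careless sizes they need not be. Take $s=2$. Here $M_{11}=M_{22}=1$, $M_{12}=0$, $M_{13}=M_{23}=1$, $M_{33}=0$: the sets $X_1,X_2$ are cliques with no edges between them, and $X_3$ is independent and joined to both. Let $|X_1|=|X_2|=w\ge2$ and let $|X_3|$ be odd. Put $X_1$ in $V_1$, put $X_2$ in $V_2$, and split $X_3$ so that $\Delta_3=\pm1$. This is a bisection with $\Delta_1=w$, $\Delta_2=-w$. By (3), vertices of $X_3$ have $e=-\sigma_v(\Delta_1+\Delta_2)=0$. Vertices of $X_1$ have $e=1-(w+\Delta_3)\le 2-w$, and vertices of $X_2$ have $e=1+(-w+\Delta_3)\le2-w$. So no vertex has positive excess, however large $w$ is. The classes $X_1$ and $X_2$ escape their tests by each lying in one part.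

**Sizes that decrease fast.** Keep $s=2$, let $\tau=2T+1$, and let $w_i=|X_i|$ satisfy $w_1>\tau+w_2+w_3$, $w_2>2\tau+w_3$ and $w_3>3\tau$. Assume one of the two one-sided hypotheses of Lemma 4.

- Since $|\Delta_1+\Delta_2+\Delta_3|\le1$, we get $|\Delta_1|\le1+w_2+w_3<w_1$, so $X_1$ is split.
- Now test $1$ is available: $|-\Delta_1+\Delta_2-\Delta_3|\le\tau$. Averaging it with $|S|\le1\le\tau$ eliminates $\Delta_1$ and gives $|\Delta_2|\le\tau<w_2$, so $X_2$ is split.
- Now test $2$ is available: $|\Delta_1-\Delta_2-\Delta_3|\le\tau$. Averaging tests $1$ and $2$ gives $|\Delta_3|\le\tau<w_3$, so $X_3$ is split.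

So a class that is split supplies a test, and the tests obtained so far eliminate the large classes and force the next one to be split. For general $s$, we need to eliminate $\Delta_1,\dots,\Delta_{i-1}$ using only the tests $0,1,\dots,i-1$, and keep the coefficients of the later $\Delta_j$ small enough that the sizes can absorb them. Section 7 supplies the combination.

## 6. The graph of Theorem 2

Let $T,s,m,\tau,B,n_0$ be as in Theorem 2, and let $n\ge n_0$. The graph $G$ is the class graph of the matrix $M$ of Section 5 with $|X_i|=w_i$, where
$$w_i=2^{m-i}B+1\ \ (2\le i\le m),\qquad w_1=n-\sum_{i\ge2}w_i .$$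
The class $X_1$ takes up the slack, so that every $n\ge n_0$ occurs. Since
$$\sum_{i\ge2}w_i=B(2^{m-1}-1)+(m-1),$$
the inequality $w_1\ge2^{m-1}B+1$ is equivalent to $n\ge B(2^m-1)+m=n_0$, so it holds. As $B$ is even, $w_2,\dots,w_m$ are odd; the parity of $w_1$ depends on $n$.

**Each class outweighs all later ones together, with room to spare.** For $1\le i\le m$,
$$w_i> i\tau+\sum_{j>i}w_j. \tag{7}$$
Indeed $w_i\ge2^{m-i}B+1$ and $\sum_{j>i}w_j=B(2^{m-i}-1)+(m-i)$, so it suffices that $B+1>i\tau+(m-i)$. This is true, because $\tau\ge1$ gives $i\tau+(m-i)\le m\tau<2m\tau=B$.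

The smallest case is $T=1$: then $9\le2^s-2$ allows $s=4$, with $m=15$, $\tau=3$, $B=90$, $w_{15}=91$, $w_{14}=181$, and so on up to $w_1$, which is at least $90\cdot2^{14}+1$.

## 7. Alternating sums over $b<i$

Suppose the tests $0,1,\dots,i-1$ are available, that is, $|\sum_jh_a(j)\Delta_j|\le\tau$ for $0\le a<i$. The case $s=2$ suggests averaging them, and averaging with signs over the subsets $a$ of a fixed $b$ gives the sum $\sum_{j\supseteq b}\Delta_j$; this is part (d) below. If $b<i$, every $a\subseteq b$ is also less than $i$, so all the sums $\sum_{j\supseteq b}\Delta_j$ with $b<i$ are under control. Which combination of them isolates $\Delta_i$?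

By inclusion and exclusion one would try the alternating sum over the proper subsets $b\subsetneq i$. This fails already for $i=4=\{2\}$: the only proper subset is $\emptyset$, which gives the sum $S$, and there the coefficient of $\Delta_1$ is $1$. But $X_1$ is the largest class. If instead we use *all* $b<4$, namely $\emptyset,\{0\},\{1\},\{0,1\}$, the coefficient of $\Delta_j$ becomes
$$1-[0\in j]-[1\in j]+[\{0,1\}\subseteq j]=\big[\,j\cap\{0,1\}=\emptyset\,\big],$$
which is $0$ for $j=1,2,3$ and $1$ for $j=4$. So for $1\le i\le m$ and $0\le j\le m$ define
$$F_i(j)=\sum_{0\le b<i}(-1)^{|b|}\,[\,b\subseteq j\,].$$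
Two more examples with $s=3$, for $j=1,\dots,7$ in this order:
$$F_3:\ 0,0,-1,1,0,0,-1,\qquad F_5:\ 0,0,0,0,-1,-1,-1 .$$
The values before position $i$ vanish, the value at $i$ is $\pm1$, and the later values never exceed $1$ in absolute value.

**Lemma 5.** (a) $F_i(j)=0$ for $1\le j<i$. (b) $F_i(i)=\pm1$. (c) $|F_i(j)|\le1$ for $j>i$. (d) For $0\le b,j\le m$, $[\,b\subseteq j\,]=2^{-|b|}\sum_{a\subseteq b}(-1)^{|a|}h_a(j)$.

*Proof.* **Part (a): the earlier coefficients vanish.** Let $1\le j<i$. Every $b\subseteq j$ satisfies $b\le j<i$, so the condition $b<i$ excludes no subset of $j$. Thus $F_i(j)=\sum_{b\subseteq j}(-1)^{|b|}=0$ by (4), since $j\ne\emptyset$. (For $j=0$ this would give $1$; this is why it matters that $\Delta_0=0$.)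

**Part (b): the coefficient at $i$.** Among the subsets of $i$, the condition $b<i$ excludes exactly $b=i$. As $i\neq\emptyset$, (4) gives $F_i(i)=0-(-1)^{|i|}=\pm1$.

**Part (c): the later coefficients stay small.** Let $j>i$, so $j\ne\emptyset$; let $\nu$ be the least element of $j$. Sort the $b<i$ by the highest position $p$ where $b$ and $i$ differ. Since $b<i$, we have $p\in i$ and $p\notin b$; above $p$, $b$ agrees with $i$; below $p$, $b$ is arbitrary. Conversely, for $p\in i$ every such $b$ is less than $i$. Write $i_{>p}$ for the set of elements of $i$ larger than $p$. Then the $b$'s of type $p$ are the sets $i_{>p}\cup c$ with $c\subseteq\{0,\dots,p-1\}$, and such a $b$ is contained in $j$ exactly when $i_{>p}\subseteq j$ and $c\subseteq j$. So type $p$ contributes to $F_i(j)$ the amount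
$$(-1)^{|i_{>p}|}\sum_{c\subseteq\{q\in j:\ q<p\}}(-1)^{|c|}\quad\text{if } i_{>p}\subseteq j,\qquad\text{and }0\text{ otherwise.}$$
By (4) the sum over $c$ is $1$ if $j$ has no element below $p$, that is, if $p\le\nu$, and $0$ if not. Hence the contribution of type $p$ is nonzero exactly when
$$p\in i,\qquad p\le\nu,\qquad i_{>p}\subseteq j,$$
and it then equals $(-1)^{|i_{>p}|}$.

Let $p_1>p_2$ be two positions with nonzero contributions. An element of $i$ strictly between $p_2$ and $p_1$ would lie in $i_{>p_2}\subseteq j$ and be smaller than $p_1\le\nu=\min j$, which is impossible. So there are no such elements. First, this means that there are at most two nonzero contributions: of three, the middle position would be an element of $i$ strictly between the other two. Secondly, if there are two, then $i_{>p_2}=i_{>p_1}\cup\{p_1\}$, so $|i_{>p_2}|=|i_{>p_1}|+1$ and the two contributions cancel. Therefore $F_i(j)$ is $0$ or a single $\pm1$.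

(An instance of the cancellation: $i=3=\{0,1\}$ and $j=6=\{1,2\}$, so $\nu=1$. Type $p=1$ contributes $+1$, from $b=0$; type $p=0$ contributes $-1$, from $b=2=\{1\}\subseteq j$. The total is $F_3(6)=0$.)

**Part (d): from tests to sums over supersets.** A factor $\frac{1-(-1)^{[p\in j]}}2$ is $1$ if $p\in j$ and $0$ if not. So
$$[\,b\subseteq j\,]=\prod_{p\in b}\frac{1-(-1)^{[p\in j]}}2 .$$
Expanding the product, we choose a set $a\subseteq b$ of positions at which the second term is taken, and get $2^{-|b|}\sum_{a\subseteq b}(-1)^{|a|}(-1)^{|a\cap j|}$. $\blacksquare$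

## 8. Forcing every class to split, and the contradiction

Let $G$ be the graph of Section 6, and let $V_1\cup V_2$ be a bisection of $G$ with cut graph $H$. Suppose that conclusion 1 of Theorem 2 fails for it, or that conclusion 2 fails. Excesses are integers, so this means
$$e(v)\le T-1\ \text{ for all } v,\qquad\text{or}\qquad e(v)\ge-(T-1)\ \text{ for all } v .$$
We derive a contradiction from either alternative, with $\sigma_v,\Delta_j,R_a,S$ as in Section 5 and $\Delta_0=0$.

**Step 1: each split class gives a test.** By Lemma 4 and (6), if $1\le a\le m$ and $X_a$ meets both parts, then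
$$\Big|\sum_{j}h_a(j)\Delta_j\Big|\le 2T+1=\tau . \tag{8}$$
For $a=0$ the left side is $|S|\le1$, so (8) holds for $a=0$ without any assumption.

**Step 2: every $X_i$ meets both parts.** We use induction on $i$. Let $1\le i\le m$ and assume that $X_1,\dots,X_{i-1}$ meet both parts; for $i=1$ nothing is assumed. By Step 1, (8) holds for all $0\le a<i$.

Let $0\le b<i$. Every $a\subseteq b$ satisfies $a\le b<i$. By Lemma 5(d),
$$\sum_j[\,b\subseteq j\,]\Delta_j=2^{-|b|}\sum_{a\subseteq b}(-1)^{|a|}\sum_jh_a(j)\Delta_j ,$$
which is an average of $2^{|b|}$ numbers of absolute value at most $\tau$. So $\big|\sum_j[\,b\subseteq j\,]\Delta_j\big|\le\tau$. Multiplying by $(-1)^{|b|}$ and adding over the $i$ values $b=0,\dots,i-1$, we get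
$$\Big|\sum_jF_i(j)\Delta_j\Big|\le i\tau .$$
In this sum the term $j=0$ vanishes because $\Delta_0=0$, the terms $1\le j<i$ vanish by Lemma 5(a), the term $j=i$ is $\pm\Delta_i$ by (b), and the coefficients with $j>i$ are at most $1$ in absolute value by (c). Together with (7),
$$|\Delta_i|\le i\tau+\sum_{j>i}|\Delta_j|\le i\tau+\sum_{j>i}w_j<w_i .$$
If $X_i$ lay in one part, we would have $|\Delta_i|=w_i$. So $X_i$ meets both parts.

**Step 3: orthogonality makes some test fail.** By Steps 1 and 2, $|\sum_jh_a(j)\Delta_j|\le\tau$ for $1\le a\le m$, and the sum is at most $1$ in absolute value for $a=0$. Expand the squares and use (5):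
$$\sum_{a=0}^m\Big(\sum_jh_a(j)\Delta_j\Big)^2=\sum_{j,j'}\Delta_j\Delta_{j'}\sum_{a=0}^mh_a(j)h_a(j')=2^s\sum_j\Delta_j^2 .$$
The sizes $w_2,\dots,w_m$ are odd, so $\Delta_2,\dots,\Delta_m$ are odd, and each of these $m-1=2^s-2$ numbers has square at least $1$. With $\tau^2\le2^s-2$ we obtain
$$2^s(2^s-2)\le2^s\sum_j\Delta_j^2\le1+(2^s-1)\tau^2\le1+(2^s-1)(2^s-2).$$
Subtracting $(2^s-1)(2^s-2)$ gives $2^s-2\le1$. But $T\ge1$ gives $2^s-2\ge 9$. This contradiction proves Theorem 2. $\blacksquare$

**Minimum degree.** The vertices of $G$ all have large degree. For $a\ge1$, exactly $2^{s-1}$ of the sets $0\le j\le m$ meet $a$ in an odd number of elements (adding to $j$ or removing from $j$ a fixed element of $a$ pairs odd with even), and $j=0$ is not among them. So a vertex of $X_a$ is adjacent to all vertices, except itself, of $2^{s-1}$ classes, each of size at least $B+1$.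

## 9. From $T$ to $\frac1{10}\sqrt{\log_2 n}$

We prove Corollary 3 by choosing $s$, and then $T$, as large as $n$ permits.

**Step 1: a simple bound for $n_0$.** Let $T\ge1$ and $(2T+1)^2\le2^s-2$. Since $\tau\ge3$, we have $2^s\ge11$, so $s\ge4$ and $m\ge15$. Also $\tau\le\sqrt{2^s-2}\le\sqrt m\le m$. As $m\le B$,
$$n_0=B(2^m-1)+m\le B\,2^m=2m\tau 2^m\le2m^2\,2^m\le4^m\le4^{2^s},$$
where $2m^2\le2^m$ holds for $m=15$ ($450\le 32768$), and then for all $m\ge15$, since $2m^2$ grows by a factor less than $2$ when $m$ increases by $1$.

**Step 2: the choice of $s$ and $T$.** Given $n$, let $L=\log_2n$ and let $s$ be maximal with $4^{2^s}\le n$. For large $n$ we have $s\ge4$. By maximality $4^{2^{s+1}}>n$, that is $4\cdot2^s>L$, so $2^s>\frac L4$. Put $T=\big\lfloor(\sqrt{2^s-2}-1)/2\big\rfloor$. Then $2T+1\le\sqrt{2^s-2}$, and $T\ge1$ because $\sqrt{14}>3$. By Step 1, $n\ge4^{2^s}\ge n_0$, so Theorem 2 applies to $n$, $s$, $T$.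

**Step 3: the size of $T/2$.** Since $e(v)\ge T$ means $d_H(v)\ge\frac{d_G(v)}2+\frac T2$, and similarly for $u$, it remains to bound $T/2$:
$$\frac T2\ \ge\ \frac12\Big(\frac{\sqrt{2^s-2}-1}2-1\Big)=\frac{\sqrt{2^s-2}}4-\frac34\ \ge\ \frac{\sqrt{L/4-2}}4-\frac34=\frac{\sqrt{L-8}}8-\frac34 .$$
As $\frac18>\frac1{10}$, the last quantity is at least $\frac1{10}\sqrt L$ for all sufficiently large $n$. This gives the first statement. For the second, given a constant $C$, take $n$ so large that also $\frac1{10}\sqrt{\log_2n}>C$. $\blacksquare$

## 10. Random pairings and an upper bound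

We now ask what can be guaranteed. A random balanced cut should give each vertex roughly half of its edges, and choosing it through pairs keeps the needed independence. The tool is Hoeffding's inequality: if $\varepsilon_1,\dots,\varepsilon_r$ are independent uniform signs and $t>0$, then $\Pr\big(|\varepsilon_1+\dots+\varepsilon_r|>t\big)\le2e^{-t^2/(2r)}$.

**Proposition 6.** Every graph $G$ on $n\ge1$ vertices has a bisection $H$ with $|2d_H(v)-d_G(v)|\le1+\sqrt{2d_G(v)\ln(4n)}$ for all $v$.

*Proof.* **Step 1: a random bisection.** If $n$ is odd, add an isolated dummy vertex. Deleting it at the end makes the part sizes differ by $1$ and changes no degree of another vertex, so a bisection of $G$ remains. Fix a partition of the vertices into pairs. Independently for each pair, put one uniformly chosen member in $V_1$ and the other in $V_2$. Let $\sigma_v=\pm1$ record the part, as before.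

**Step 2: one vertex.** Fix $v\in V(G)$ with $d=d_G(v)\ge1$, and look at
$$d_G(v)-2d_H(v)=\sum_{w\in N(v)}\sigma_v\sigma_w .$$
The partner of $v$ has the opposite sign, so it contributes $-1$ if it is a neighbour of $v$ and $0$ if not. A pair with both members in $N(v)$ contributes $\sigma_v-\sigma_v=0$. Each remaining pair with exactly one member $w$ in $N(v)$ contributes $\sigma_v\sigma_w$. Conditional on $\sigma_v$, these are $r\le d$ independent uniform signs, since they come from different pairs, none of which contains $v$. With $t=\sqrt{2d\ln(4n)}$, if $r\ge1$, their sum exceeds $t$ in absolute value with probability at most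
$$2e^{-t^2/(2r)}\le2e^{-t^2/(2d)}=2e^{-\ln(4n)}=\frac1{2n},$$
and if $r=0$ the sum is $0$.

**Step 3: all vertices.** By the union bound over the at most $n$ vertices of $G$ with degree at least $1$, with probability at least $\frac12$ none of these sums exceeds its threshold. Adding the contribution $-1$ or $0$ of the partner gives the claimed bound. For $d=0$ the bound reads $0\le1$. So a suitable bisection exists. $\blacksquare$

Let $g(n)$ be the least number such that every $n$-vertex graph has a bisection with $d_H(v)\le d_G(v)/2+g(n)$ for all $v$. Corollary 3 bounds it from below. Proposition 6, with $d_G(v)\le n$ and after division by $2$, bounds it from above. So for large $n$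
$$\tfrac1{10}\sqrt{\log_2n}\ \le\ g(n)\ \le\ O\big(\sqrt{n\log n}\big).$$
The arguments given here do not determine the true order of $g(n)$.
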